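# Ideals Built from Elements of Small Breadth, and the Derived Length of Nilpotent Lie Algebras

## 1. Accessible ideals

Let $L$ be a finite-dimensional non-abelian nilpotent Lie algebra over a field $k$. The field is arbitrary: finite or infinite, of any characteristic. For $x\in L$ put
$$b(x)=\dim [L,x]=\dim L-\dim C_L(x),$$
the *breadth* of $x$. The second equality is rank–nullity for the map $l\mapsto [l,x]$, whose kernel is the centralizer $C_L(x)$. So $b(x)=0$ exactly when $x\in Z(L)$. Let $b_1<\dots<b_r$ be the values that $b$ takes on $L\setminus Z(L)$, and put $b_0=0$. Since $L$ is not abelian, $r\ge 1$.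

**Definition.** Let $0\le s\le r$. An ideal $J$ of $L$ is *$s$-accessible* if there are subspaces $0=J_0\subseteq J_1\subseteq\dots\subseteq J_m=J$ and elements $p_1,\dots,p_m$ with
$$J_i=J_{i-1}+kp_i,\qquad [L,p_i]\subseteq J_{i-1},\qquad b(p_i)\le b_s\qquad (1\le i\le m).$$

We build $J$ one vector at a time. Each new vector must be central modulo what is already there, and its breadth in $L$ must be at most $b_s$. The breadth condition is imposed on the vectors $p_i$ only, not on all of $J$.

**Each $J_i$ is an ideal.** In fact $[L,J_i]\subseteq J_{i-1}$ for $i\ge 1$: by induction $[L,J_{i-1}]\subseteq J_{i-1}$, and $[L,p_i]\subseteq J_{i-1}$ by definition.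

**There is a largest $s$-accessible ideal.** Let $J,J'$ be $s$-accessible, the second with chain $(J'_i)$ and elements $p_i'$. Continue the chain of $J$ by $J+J'_1,\ J+J'_2,\dots$. Then $J+J'_i=(J+J'_{i-1})+kp'_i$ and $[L,p'_i]\subseteq J'_{i-1}\subseteq J+J'_{i-1}$, so $J+J'$ is $s$-accessible. Since $\dim L<\infty$, there is a largest $s$-accessible ideal. We call it $A_s$.

Clearly $A_s\subseteq A_{s+1}$. Three further properties are used all the time.

* $A_0=Z(L)$. If $b(p_i)\le 0$ then $p_i$ is central, so $A_0\subseteq Z(L)$; conversely a basis of $Z(L)$ gives a chain.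
* $A_r=L$. Refine the lower central series of $L$ to a chain of subspaces $0=J_0\subset J_1\subset\dots\subset J_m=L$ with one-dimensional steps. Then $[L,J_i]\subseteq J_{i-1}$, because if $J_i$ lies between $\gamma_{j+1}(L)\subseteq J_{i-1}$ and $\gamma_j(L)$, then $[L,J_i]\subseteq\gamma_{j+1}(L)\subseteq J_{i-1}$. Every element has breadth at most $b_r$.
* The closure property:
$$p\in L,\quad [L,p]\subseteq A_s,\quad b(p)\le b_s\quad\Longrightarrow\quad p\in A_s. \tag{1}$$
Indeed, adding $p$ to a chain of $A_s$ shows that $A_s+kp$ is $s$-accessible, so it is contained in $A_s$.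

We also need the ideal of elements that are central modulo $A_s$:
$$A_s^+=\{p\in L:[L,p]\subseteq A_s\}\supseteq A_s.$$
It is an ideal because $[L,A_s^+]\subseteq A_s\subseteq A_s^+$.

**Example 1.** Let $n\ge 3$, and let $L$ have basis $t,a_1,\dots,a_n$ with $[t,a_i]=a_{i+1}$ for $i<n$ and all other brackets of basis elements (apart from those forced by antisymmetry) equal to $0$. Put $A=\langle a_1,\dots,a_n\rangle$, an abelian ideal; the centre is $ka_n$. If $a\in A\setminus Z(L)$, then $[\lambda t+a',a]=\lambda[t,a]$ with $[t,a]\neq 0$, so $C_L(a)=A$ and $b(a)=1$. If $\lambda\ne 0$, then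
$$[\mu t+a',\lambda t+a]=[t,\mu a-\lambda a'],$$
which vanishes exactly when $\mu a-\lambda a'\in ka_n$, that is, when $\mu t+a'\in\langle \lambda t+a,a_n\rangle$. So $C_L(\lambda t+a)=\langle\lambda t+a,a_n\rangle$ and $b(\lambda t+a)=n-1$. Hence $r=2$, $b_1=1$, $b_2=n-1$. The chain with $p_i=a_{n+1-i}$ shows that $A$ is $1$-accessible. All elements of breadth at most $1$ lie in $A$, so $A_1=A$. Thus $A_0=ka_n$, $A_1=A$, $A_2=L$.

**Example 2.** Let $L=\langle x,y,z\rangle\oplus\langle x',y',z'\rangle$ with $[x,y]=z$ and $[x',y']=z'$, a sum of two Heisenberg algebras. Elements with noncentral component in exactly one summand have breadth $1$; those with noncentral components in both have breadth $2$. The chain with vectors $z,z',x,y,x',y'$ uses breadths $0$ and $1$ only, so $A_1=A_2=L$. The ideal $A_1$ contains $x+x'$, of breadth $2>b_1$, and the set of elements of breadth at most $b_1$ is not a subspace.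

## 2. Derived length against the number of centralizer dimensions

The ideals $A_s$ serve the following question. For a finite-dimensional non-abelian Lie algebra $L$ let
$$\mathrm{cd}(L)=\{\dim C_L(x):x\in L\setminus Z(L)\}.$$
By the formula for $b(x)$, the set $\mathrm{cd}(L)$ has exactly $r$ elements. The derived series is $L^{(0)}=L$, $L^{(i+1)}=[L^{(i)},L^{(i)}]$, and the derived length is the least $d$ with $L^{(d)}=0$. Conjecture B of the paper "Centralizer sizes and nilpotency class in Lie algebras and finite $p$-groups" says that for nilpotent $L$ the derived length is bounded in terms of $|\mathrm{cd}(L)|$. In words: if centralizers of noncentral elements have few different dimensions, must $L$ be solvable in few steps, however large $\dim L$ is and whatever the field?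

**Theorem 1.** Let $L$ be a finite-dimensional non-abelian nilpotent Lie algebra over any field $k$, and let $r=|\mathrm{cd}(L)|$. Then $L^{(2r)}=0$.

So the conjecture is true, with $f(r)=2r$.

We cannot hope to bound the nilpotency class instead. In Example 1, $\mathrm{cd}(L)=\{2,n\}$, while $\gamma_j(L)=\langle a_j,\dots,a_n\rangle$ for $2\le j\le n$, so the class is $n$. The derived length is $2$. Any argument must let the class be large already for $r=2$.

**Conventions.** Brackets of subspaces denote linear spans; $[X,Y_1,\dots,Y_n]$ is left-normed, so $[X,Y_1,Y_2]=[[X,Y_1],Y_2]$. The lower central series is $\gamma_1(D)=D$, $\gamma_{j+1}(D)=[\gamma_j(D),D]$, and $D'=\gamma_2(D)$. The upper central series is $Z_0(L)=0$, $Z_{i+1}(L)=\{x:[L,x]\subseteq Z_i(L)\}$. If $D$ is an ideal of $L$, so is every $\gamma_j(D)$, because $[l,[u,v]]=[[l,u],v]+[u,[l,v]]$.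

One standard fact converts repeated brackets into brackets with a commutator. If $M\subseteq L$ is a subspace and $D$ a subalgebra, then
$$[M,D,D]=0\Rightarrow [M,D']=0,\qquad [M,D,D,D]=0\Rightarrow[M,\gamma_3(D)]=0. \tag{2}$$
The first follows from $[m,[u,v]]=[[m,u],v]-[[m,v],u]$. For the second, with $u,v,w\in D$,
$$[m,[[u,v],w]]=[[m,[u,v]],w]-[[m,w],[u,v]].$$
Expanding $[m,[u,v]]$ and $[[m,w],[u,v]]$ by the first formula gives a combination of terms $[m,\cdot,\cdot,\cdot]$ with entries in $D$, all zero. The elements $[[u,v],w]$ span $\gamma_3(D)$.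

For instance $[Z_2(L),L,L]=0$, so
$$[Z_2(L),L']=0. \tag{3}$$

## 3. A bracket that loses breadth

To prove anything we need a mechanism that takes an element $y$ and produces an element of strictly smaller breadth. The natural candidate is $p=[c,y]$. For arbitrary $c$ this fails: in Example 1, $c=t$ and $y=a_1$ give $p=a_2$, and both have breadth $1$. Note that there $[c,p]=a_3\ne 0$. The next lemma says what suffices.

**Lemma 1.** Let $c,y\in L$, $p=[c,y]$ and $R=[[L,c],y]=\{[[l,c],y]:l\in L\}$. If $[c,p]=0$, $[c,R]=0$ and $p\notin R$, then $b(p)<b(y)$.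

**Proof.** Let $X=[L,y]$, so $\dim X=b(y)$. Both $R$ and $p$ lie in $X$. For $l\in L$ the Jacobi identity gives
$$[l,p]=[l,[c,y]]=[[l,c],y]+[c,[l,y]]\in R+[c,X]. \tag{4}$$
So $b(p)\le\dim R+\dim[c,X]$. The kernel of $x\mapsto[c,x]$ on $X$ is $X\cap C_L(c)$, and by hypothesis it contains $R+kp$, of dimension $\dim R+1$. Hence $\dim[c,X]\le b(y)-\dim R-1$, and $b(p)\le b(y)-1$. $\square$

The bookkeeping is this: $R$ is paid for once in (4), refunded because $c$ kills $R\subseteq X$, and the vector $p$ itself gives one extra dimension of refund.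

## 4. One breadth: class at most three

Suppose $r=1$, so all noncentral elements have the same breadth. Here Lemma 1 works with the ordinary central series.

**Proposition 2.** Let $L$ be a finite-dimensional non-abelian nilpotent Lie algebra with $|\mathrm{cd}(L)|=1$. Then $[L,L']\subseteq Z(L)$. So $L$ has class at most $3$ and derived length exactly $2$.

**Proof.** Write $Z=Z(L)$ and suppose $[L,L']\not\subseteq Z$. We look for $c$ and $y$ to which Lemma 1 applies, with $p$ noncentral.

**Choice of $y$.** Since $L=Z_m(L)$ for some $m$, there is a least $i$ with $[Z_i(L),L']\not\subseteq Z$. Choose $y\in Z_i(L)$ with $[y,L']\not\subseteq Z$. Then $[L,y]\subseteq Z_{i-1}(L)$, so $[L',[L,y]]\subseteq Z$.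

**Choice of $c$.** We have $[\gamma_2(L),y]\not\subseteq Z$, and $\gamma_j(L)=0$ for large $j$. Let $j\ge2$ be the largest index with $[\gamma_j(L),y]\not\subseteq Z$, and choose $c\in\gamma_j(L)$ with $p=[c,y]\notin Z$.

**Hypotheses of Lemma 1.** We have $R=[[L,c],y]\subseteq[\gamma_{j+1}(L),y]\subseteq Z$. So $[c,R]=0$, and $p\notin R$. By (4), $[L,p]\subseteq R+[c,[L,y]]\subseteq Z$, since $c\in L'$. So $p\in Z_2(L)$, and $[c,p]=0$ by (3).

Lemma 1 gives $b(p)<b(y)$. But $p\notin Z$, and $y\notin Z$ because $[c,y]\ne0$; as $r=1$, $b(p)=b(y)$. This contradiction proves $[L,L']\subseteq Z$, that is, $\gamma_4(L)=0$. Then $[L',L']\subseteq\gamma_4(L)=0$, and $L'\neq0$ as $L$ is not abelian. $\square$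

## 5. Where the argument stops with two breadths

Run the same proof on Example 1 with $n\ge4$. Here $Z_i(L)=\langle a_{n-i+1},\dots,a_n\rangle$ for $1\le i\le n-1$ and $Z_n(L)=L$. Since $[A,L']=0$, the least $i$ is $n$, and we may take $y=t$. The largest $j$ is $n-2$, and we may take $c=a_{n-2}$. Then $p=[a_{n-2},t]=-a_{n-1}$ and $R=ka_n$, and Lemma 1 says correctly that $1=b(p)<b(y)=n-1$. There is no contradiction, and there cannot be one: $[L,L']=\langle a_3,\dots,a_n\rangle$ is not central.

In general, the argument produces a $p$ of smaller breadth, and for $r\ge2$ this is contradictory only if elements of smaller breadth have been put aside. So we want to replace $Z$ by an ideal $I$ that collects the elements of breadth at most $b_1$. By Example 2 these elements need not form a subspace, so we might take the ideal they generate. Then the new run must verify $[c,R]=0$ and $[c,p]=0$ where now only $R\subseteq I$ and $[L,p]\subseteq I$. For that we need an ideal $C$ that annihilates $I$, and indeed everything central modulo $I$. To get control of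 $I$, say $[I,L']\subseteq Z$, we would rerun the argument inside $I$, climbing up $I$ one vector $y$ at a time. Each such $y$ must have $[L,y]$ already treated *and* $b(y)\le b_1$. But the ideal generated by elements of small breadth contains iterated brackets of them with arbitrary elements of $L$, and nothing in the argument bounds the breadths of these. This is where the attempt stops.

The definition of accessibility removes the obstacle. The climb through $A_{s+1}$ goes through vectors $p_i$ of breadth at most $b_{s+1}$ with $[L,p_i]$ in the previous stage, by construction. The price is that an element $p$ of breadth at most $b_s$ need not lie in $A_s$; by (1) it does so if $[L,p]\subseteq A_s$. The proof of Proposition 2 shows that this extra condition comes for free, since there $[L,p]\subseteq Z=A_0$.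

## 6. Descending from $A_{s+1}$ to $A_s$

**Lemma 3.** Let $0\le s<r$ and let $C$ be an ideal of $L$ with $[A_s^+,C]=0$. Then $[A_{s+1},C]\subseteq A_s$.

**Proof.** **Step 1: isolate the part already treated.** Let
$$U=\{u\in A_{s+1}:[u,C]\subseteq A_s\}.$$
This is an ideal of $L$: for $u\in U$, $l\in L$, $c\in C$ we have $[l,u]\in A_{s+1}$ and
$$[[l,u],c]=[l,[u,c]]-[u,[l,c]]\in A_s,$$
because $[u,c]\in A_s$, $A_s$ is an ideal, and $[l,c]\in C$. We must show $U=A_{s+1}$. Suppose not.

**Step 2: choose $y$, the first vector not yet treated.** Take a chain $(J_i),(p_i)$ showing that $A_{s+1}$ is $(s+1)$-accessible. Let $i$ be minimal with $J_i\not\subseteq U$; since $J_0=0$, we have $i\ge1$. Put $y=p_i$. As $J_{i-1}\subseteq U$ and $J_i=J_{i-1}+ky\not\subseteq U$,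
$$y\in A_{s+1}\setminus U,\qquad [L,y]\subseteq J_{i-1}\subseteq U,\qquad b(y)\le b_{s+1}.$$

**Step 3: choose $c$ as deep as possible.** Put $C_1=C$, $C_{j+1}=[L,C_j]$. Since $C$ is an ideal, $C_2\subseteq C_1$, and inductively $C_{j+1}\subseteq C_j$; by nilpotency $C_j=0$ for large $j$. Since $y\notin U$, $[C_1,y]\not\subseteq A_s$. Let $j$ be the largest index with $[C_j,y]\not\subseteq A_s$, and choose $c\in C_j$ with $p:=[c,y]\notin A_s$. Note that $c\in C$.

**Step 4: verify the hypotheses of Lemma 1.** Let $R=[[L,c],y]$. Then $R\subseteq[C_{j+1},y]\subseteq A_s\subseteq A_s^+$. So $[c,R]=0$, because $[A_s^+,C]=0$; and $p\notin R$, because $p\notin A_s$. By (4),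
$$[L,p]\subseteq R+[c,[L,y]]\subseteq A_s+[C,U]\subseteq A_s.$$
So $p\in A_s^+$, and hence $[c,p]=0$.

**Step 5: reach the contradiction.** Lemma 1 gives $b(p)<b(y)\le b_{s+1}$. Since $b(p)\in\{b_0,\dots,b_r\}$, we get $b(p)\le b_s$. Since $[L,p]\subseteq A_s$, the closure property (1) gives $p\in A_s$, contrary to the choice of $c$. $\square$

## 7. The series $D_{s+1}=\gamma_3(D_s)$ and the proof of Theorem 1

To use Lemma 3 for every $s$ we need ideals $C$ that annihilate $A_s^+$. Define
$$D_1=L',\qquad D_{s+1}=\gamma_3(D_s)\quad(s\ge1).$$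
These are ideals of $L$. The choice of $\gamma_3$ is dictated by (2): if $D_s$ carries $A_s^+$ into $A_s$, then into $A_{s-1}$, then into $0$, three brackets with $D_s$ kill $A_s^+$, so $\gamma_3(D_s)$ annihilates it.

**Claim.** For $1\le s\le r$,
$$[A_s,D_s]\subseteq A_{s-1},\qquad [A_{s-1},D_s]=0. \tag{5}$$

**Step 1: the case $s=1$.** We have $A_0=Z(L)$, so $A_0^+=Z_2(L)$, and $[A_0^+,L']=0$ by (3). Lemma 3 with $s=0$ and $C=L'=D_1$ gives $[A_1,D_1]\subseteq A_0$. Clearly $[A_0,D_1]=0$.

**Step 2: from $s$ to $s+1$, where $s<r$.** By definition of $A_s^+$, and by (5) for $s$,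
$$[A_s^+,D_s]\subseteq A_s,\qquad[A_s,D_s]\subseteq A_{s-1},\qquad[A_{s-1},D_s]=0.$$
So $[A_s^+,D_s,D_s,D_s]=0$, and (2) gives $[A_s^+,D_{s+1}]=0$. In particular $[A_s,D_{s+1}]=0$. Lemma 3 with $C=D_{s+1}$ gives $[A_{s+1},D_{s+1}]\subseteq A_s$. This is (5) for $s+1$, and the claim is proved.

**Step 3: read off $s=r$.** Since $A_r=L$,
$$[L,D_r]\subseteq A_{r-1},\qquad[A_{r-1},D_r]=0. \tag{6}$$

**Step 4: $D_r$ is abelian.** If $r=1$, then (6) says $[L,L']\subseteq Z(L)$, so $\gamma_4(L)=0$ and $[D_1,D_1]=[L',L']\subseteq\gamma_4(L)=0$. If $r\ge2$, put $D=D_{r-1}$, so $D_r=\gamma_3(D)$. By (6), and by (5) for $s=r-1$,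
$$[D_r,D]\subseteq A_{r-1},\qquad[A_{r-1},D]\subseteq A_{r-2},\qquad[A_{r-2},D]=0.$$
So $[D_r,D,D,D]=0$, and (2) gives $[D_r,\gamma_3(D)]=[D_r,D_r]=0$.

**Step 5: compare with the derived series.** We show $L^{(2s-1)}\subseteq D_s$ for all $s\ge1$. For $s=1$, $L^{(1)}=D_1$. If it holds for $s$, then
$$L^{(2s+1)}=\bigl(L^{(2s-1)}\bigr)^{(2)}\subseteq D_s^{(2)}=[D_s',D_s']\subseteq[D_s',D_s]=\gamma_3(D_s)=D_{s+1}.$$
So $L^{(2r-1)}\subseteq D_r$, which is abelian by Step 4. Hence $L^{(2r)}=0$, which proves Theorem 1. $\blacksquare$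

Each passage from $D_s$ to $D_{s+1}$ costs two derived steps; the start $L^{(1)}=D_1$ and the final abelian step cost one each. The total is $1+2(r-1)+1=2r$.

## 8. Free nilpotent algebras: a logarithmic lower bound

A constant bound is impossible.

**Theorem 4.** Fix a field $k$, and let $F(r)$ be the maximal derived length of non-abelian nilpotent finite-dimensional $L$ over $k$ with $|\mathrm{cd}(L)|\le r$. Then
$$\lfloor\log_2(r+1)\rfloor+1\le F(r)\le 2r .$$
In particular $F(1)=2$.

The upper bound is Theorem 1. For the lower bound we use free nilpotent algebras, where centralizers can be computed. Let $\Phi=\bigoplus_{n\ge1}\Phi_n$ be the free Lie algebra on $3$ generators, graded by degree. It is generated by $\Phi_1$, so $\gamma_{c+1}(\Phi)=\bigoplus_{n\ge c+1}\Phi_n$. Let $c\ge2$ and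
$$L=\Phi/\gamma_{c+1}(\Phi)\cong\bigoplus_{n\le c}\Phi_n.$$
By the Shirshov–Witt theorem, subalgebras of free Lie algebras over fields are free. An abelian free Lie algebra has dimension at most $1$, since two free generators do not commute. If $[u,v]=0$ in $\Phi$, then $\langle u,v\rangle$ is an abelian subalgebra, so
$$u,v\in\Phi,\ [u,v]=0\ \Longrightarrow\ u,v\text{ are linearly dependent.} \tag{7}$$

**Step 1: count the centralizer dimensions.** Let $0\ne x\in L$ have lowest nonzero component $x_i\in\Phi_i$. If $i=c$, then $x$ is central. Let $i\le c-1$ and put $G_i=\bigoplus_{m=c+1-i}^{c}\Phi_m$. Brackets of $G_i$ with $x$ have degree above $c$, so $G_i\subseteq C_L(x)$.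

Let $y\in C_L(x)$, $y\notin G_i$, with lowest component $y_j$; then $i+j\le c$. The component of $[x,y]$ in degree $i+j$ is $[x_i,y_j]$, so this vanishes in $\Phi$. By (7), $x_i$ and $y_j$ are proportional; so $j=i$, $2i\le c$, and $y_i=\lambda x_i$ for some $\lambda\in k$. Now $y-\lambda x\in C_L(x)$ has only components of degree greater than $i$. If it were not in $G_i$, the same argument would show that its lowest component has degree $i$, which is false. So $y-\lambda x\in G_i$. Therefore
$$C_L(x)=kx+G_i\ \text{ if }2i\le c,\qquad C_L(x)=G_i\ \text{ if }2i>c.$$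
In the first case $i<c+1-i$, so $x\notin G_i$ and the dimension is $\dim G_i+1$. In either case $\dim C_L(x)$ depends only on $i\in\{1,\dots,c-1\}$. Hence $|\mathrm{cd}(L)|\le c-1$. (The algebra is not abelian, as $\Phi_2\ne0$ and $c\ge2$.)

**Step 2: find nonzero elements of low degree in the derived series.** By induction $\Phi^{(n)}$ lies in degrees at least $2^n$. Let $V_n=\Phi^{(n)}\cap\Phi_{2^n}$. We show $\dim V_n\ge3$ for all $n$. We have $V_0=\Phi_1$, of dimension $3$. Let $v_1,v_2,v_3\in V_n$ be independent. The elements $[v_1,v_2],[v_1,v_3],[v_2,v_3]$ lie in $V_{n+1}$. Suppose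
$$\alpha_{12}[v_1,v_2]+\alpha_{13}[v_1,v_3]+\alpha_{23}[v_2,v_3]=0$$
with coefficients not all zero. The left side is a single bracket:

* if $\alpha_{12}\ne0$, it equals $\bigl[v_1-\alpha_{12}^{-1}\alpha_{23}v_3,\ \alpha_{12}v_2+\alpha_{13}v_3\bigr]$, since the mixed term $-\alpha_{12}^{-1}\alpha_{23}\alpha_{12}[v_3,v_2]$ is $\alpha_{23}[v_2,v_3]$;
* if $\alpha_{12}=0$, it equals $[\alpha_{13}v_1+\alpha_{23}v_2,\ v_3]$.

In both cases the two entries are linearly independent, and their bracket is $0$, contrary to (7). So $\dim V_{n+1}\ge3$.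

**Step 3: compute the derived length.** $L^{(n)}$ is the image of $\Phi^{(n)}$. If $2^n\le c$, then $V_n\ne0$ survives in $L$, so $L^{(n)}\neq0$. If $2^n>c$, then $\Phi^{(n)}\subseteq\gamma_{c+1}(\Phi)$ and $L^{(n)}=0$. So the derived length of $L$ is the least $n$ with $2^n>c$, namely $\lfloor\log_2c\rfloor+1$. With $c=r+1$ we have $|\mathrm{cd}(L)|\le r$ and derived length $\lfloor\log_2(r+1)\rfloor+1$. For $r=1$ both bounds are $2$. $\square$

These notes do not determine the growth of $F(r)$ between the logarithmic lower bound and the linear upper bound.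

**Example 3 (the ideals $A_s$ here).** Put $d_m=\dim\Phi_m$. Then $d_1=d_2=3$. For a fixed free generator $g$, the map $v\mapsto[g,v]$ is injective on $\Phi_m$ for $m\ge2$ by (7), so $d_m\ge3$ for all $m\geq 1$. Passing from $i$ to $i+1$ in Step 1 adds $d_{c-i}\ge3$ to $\dim G_i$ and loses at most the one dimension of $kx$. So $\dim C_L(x)$ is strictly increasing in $i$, and $|\mathrm{cd}(L)|=c-1$. The elements of breadth at most $b_s$ are those with lowest degree at least $c-s$, together with $0$. They form the ideal $\bigoplus_{m=c-s}^{c}\Phi_m=\gamma_{c-s}(L)$, which is $s$-accessible (choose bases degree by degree from the top). So $A_s=\gamma_{c-s}(L)$ for $0\le s\le c-1$.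

## 9. Arbitrary algebras and the hypercentre

Nilpotency was used for two purposes: to have $A_r=L$, and to find the index $j$ in Step 3 of Lemma 3. Inside the hypercentre of any finite-dimensional Lie algebra there are substitutes for both. The *hypercentre* $Z_\infty(L)$ is the final term of the upper central series: $Z_\infty(L)=Z_m(L)=Z_{m+1}(L)$ for some $m$. For example, if $S$ has basis $u,v$ with $[u,v]=v$, then $Z(S)=0$; for $L=S\oplus\mathfrak h$ with $\mathfrak h$ a Heisenberg algebra, the upper central series is that of $\mathfrak h$, and $Z_\infty(L)=\mathfrak h$.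

**Theorem 5.** Let $L$ be any finite-dimensional Lie algebra over any field, $H=Z_\infty(L)=Z_m(L)$ its hypercentre, and $r=|\{\dim C_L(x):x\in H\setminus Z(L)\}|$, with $r\ge1$. Then $[H,L^{(2r)}]=0$.

**Proof.** **Step 1: set up the ideals.** Let $b_1<\dots<b_r$ be the values of $b(x)=\dim[L,x]$ on $H\setminus Z(L)$, and $b_0=0$. Define $s$-accessible ideals, $A_s$ and $A_s^+$ word for word as in Section 1. The proofs that the $J_i$ are ideals, that a largest $A_s$ exists, that $A_s\subseteq A_{s+1}$, that $A_0=Z(L)$, and that (1) holds do not use nilpotency.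

Everything stays inside $H$. If $[L,p]\subseteq H=Z_m(L)$, then $p\in Z_{m+1}(L)=H$. Applied along a chain, this gives $J_i\subseteq H$ for all $i$, so $A_s\subseteq H$; applied once more, it gives $A_s^+\subseteq H$.

Moreover $A_r=H$. Refine the series $0=Z_0(L)\subseteq Z_1(L)\subseteq\dots\subseteq Z_m(L)=H$ to one-dimensional steps $J_{i-1}\subset J_i$. If $Z_{j-1}(L)\subseteq J_{i-1}\subset J_i\subseteq Z_j(L)$, then $[L,J_i]\subseteq Z_{j-1}(L)\subseteq J_{i-1}$. Elements of $H$ have breadth at most $b_r$. So $H$ is $r$-accessible.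

**Step 2: commutation of the two central series.** With $Z_n(L)=0$ for $n\le0$, we have $[Z_i(L),\gamma_j(L)]\subseteq Z_{i-j}(L)$ for all $i$ and all $j\ge1$. For $j=1$ this is the definition of the upper central series. For $z\in Z_i(L)$, $g\in\gamma_j(L)$, $l\in L$, induction gives
$$[z,[g,l]]=[[z,g],l]-[[z,l],g]\in[Z_{i-j}(L),L]+[Z_{i-1}(L),\gamma_j(L)]\subseteq Z_{i-j-1}(L).$$
In particular $[H,\gamma_m(L)]=0$; here $m\ge1$, as $r\ge1$ forces $H\ne0$.

**Step 3: Lemma 3 still holds.** Lemma 1 does not use nilpotency. In the proof of Lemma 3, Steps 1 and 2 are unchanged, and they give $y\in A_{s+1}\subseteq H$. In Step 3, $C_1\subseteq\gamma_1(L)$ and $C_{j+1}=[L,C_j]$ give $C_j\subseteq\gamma_j(L)$. So $[C_j,y]=0$ for $j\ge m$ by Step 2 above, and the largest index $j$ with $[C_j,y]\not\subseteq A_s$ exists. Step 4 is unchanged, and gives $p\in A_s^+\subseteq H$. So $b(p)\in\{b_0,\dots,b_r\}$, and in Step 5 the inequality $b(p)<b_{s+1}$ again gives $b(p)\le b_s$. The contradiction with (1) follows as before.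

**Step 4: conclude.** With $D_1=L'$ and $D_{s+1}=\gamma_3(D_s)$, the proof of the claim (5) uses only $A_0^+=Z_2(L)$, (2), (3) and Lemma 3, so (5) holds for $1\le s\le r$. For $s=r$, since $A_r=H$,
$$[H,D_r]\subseteq A_{r-1},\qquad[A_{r-1},D_r]=0.$$
So $[H,D_r,D_r]=0$, and (2) gives $[H,D_r']=0$. The inclusion $L^{(2r-1)}\subseteq D_r$ of Section 7, Step 5, does not use nilpotency. Hence $L^{(2r)}\subseteq D_r'$, and $[H,L^{(2r)}]=0$. $\square$
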